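# Complete split graphs maximize the spectral spread

## Two eigenvectors, two defect matrices, two averages

All graphs are finite and simple. Let $G$ be a connected graph on $n\ge 2$ vertices with adjacency matrix $A$, largest eigenvalue $\lambda=\lambda_1$ and smallest eigenvalue $\lambda_n=-\mu$. Let $x$ be the unit Perron vector; it is positive, since $G$ is connected. Let $z$ be a unit eigenvector for $\lambda_n$. Then $x\cdot z=0$. Choose the sign of $z$ so that $\zeta:=-\sum_i z_i\ge 0$, and split the vertices by the sign of $z$: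
$$P=\{i: z_i\ge 0\},\quad N=\{i:z_i<0\},\qquad p=|P|,\quad q=|N|.$$
Since $x>0$, $z\ne0$ and $x\cdot z=0$, both parts are nonempty. Suppose that **every vertex of $P$ is adjacent to every vertex of $N$**. Let $H$ be the complement of $G$, let $C$ be the adjacency matrix of $H[P]$, and let $B$ be the adjacency matrix of $G[N]$. Thus $C$ records the edges missing inside $P$, and $B$ the edges present inside $N$. If $C=0$ and $B=0$, then $G$ is a clique on $P$ completely joined to a stable set on $N$. We call $C$ and $B$ the **defect matrices**.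

Write $x_P=x|_P>0$, $y=z|_P\ge0$ on $P$ and $x_N=x|_N>0$, $w=-z|_N>0$ on $N$. Orthogonality of $x$ and $z$ says
$$\nu:=x_P\cdot y=x_N\cdot w>0 .$$
The proof turns on the two nonnegative numbers
$$m=\frac{x_P^TCy}{\nu},\qquad \hat m=\frac{x_N^TBw}{\nu}.$$
They are weighted average degrees of the two defect graphs: if $x_P$ and $y$ are constant vectors, then $m$ is the average degree of $H[P]$, and similarly for $\hat m$.

**Example 1 (the 4-cycle).** Here $\lambda=\mu=2$, $x=\frac12(1,1,1,1)$ and $z=\frac12(1,1,-1,-1)$, where the first two coordinates are one side of the bipartition. So $P$ and $N$ are the two sides, $H[P]$ is a single edge, $B=0$, $m=1$ and $\hat m=0$.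

**Example 2 (the triangle).** Here $\lambda=2$, $\mu=1$, and we may choose $z$ proportional to $(2,-1,-1)$. Then $P$ is one vertex, $N$ is the other two, $C=0$, $B$ is one edge, $m=0$ and $\hat m=1$. The triangle is a clique on $2$ vertices joined to one vertex, and $p+\hat m=2$ although $p=1$. So $p+\hat m$ can act as an effective size of the clique.

What this is for: the number $\lambda_1-\lambda_n=\lambda+\mu$ can be expressed through $p$, $q$, $m$, $\hat m$ and a few correction terms. From that expression we determine which graph on $n$ vertices makes $\lambda+\mu$ as large as possible.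

## The spread, the candidate, and three theorems

**Definition.** The *spectral spread* of a graph is $s(G)=\lambda_1-\lambda_n$, the difference between the largest and smallest eigenvalues of its adjacency matrix.

**Definition.** The *complete split graph* $CS(n,c)$, $c\le n$, has $n$ vertices: a clique on $c$ vertices, a stable set on the other $n-c$, and all edges between the two. For example, $CS(4,2)$ is $K_4$ minus an edge, and $CS(n,1)$ is a star.

A conjecture in the list "Research problems from" (https://draganstevanovic.files.wordpress.com/2012/09/sgtop.pdf) says that for each $n$ the maximum spread of a graph on $n$ vertices is attained, uniquely up to isomorphism, by $CS(n,\lfloor 2n/3\rfloor)$. The problem is to prove or disprove it. It is true for every $n$. Put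
$$\Psi(t)=(t-1)^2+4t(n-t)=\tfrac43(n^2-n+1)-3\Bigl(t-\tfrac{2n-1}{3}\Bigr)^2. \tag{1}$$

**Theorem 1.** For every $n\ge1$, $CS(n,\lfloor 2n/3\rfloor)$ is, up to isomorphism, the unique graph on $n$ vertices of maximum spread. For $n\ge2$ the maximum is $\sqrt{\Psi(\lfloor 2n/3\rfloor)}=\sqrt{\lfloor\frac43(n^2-n+1)\rfloor}$.

**Theorem 2.** Let $n\ge2$ and let $A$ be a real symmetric $n\times n$ matrix with zero diagonal and entries in $[0,1]$. Then $\lambda_1(A)-\lambda_n(A)\le\sqrt{\Psi(\lfloor 2n/3\rfloor)}$, with equality if and only if $A$ is an adjacency matrix of $CS(n,\lfloor 2n/3\rfloor)$.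

**Theorem 3.** If $A$ is a real symmetric $n\times n$ matrix with all entries (diagonal included) in $[0,1]$, then $\lambda_1(A)-\lambda_n(A)\le\frac2{\sqrt3}n$. Equality is attained whenever $3\mid n$.

**The spread of $CS(n,c)$, $1\le c\le n-1$.** Vectors with sum $0$ supported on the clique or on the stable set give the eigenvalues $-1$ and $0$ (when present). A vector equal to $\alpha$ on the clique and $\beta$ on the stable set is an eigenvector when $\ell\alpha=(c-1)\alpha+(n-c)\beta$ and $\ell\beta=c\alpha$, that is, when $\ell$ is a root of $\ell^2-(c-1)\ell-c(n-c)$. This polynomial equals $c(1-n+c)\le0$ at $-1$ and is negative at $0$. So one root is $\le-1$, the other is $>0$, and these are the extreme eigenvalues. The square of their difference is the discriminant: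
$$s(CS(n,c))^2=(c-1)^2+4c(n-c)=\Psi(c).$$
Next, $\frac{2n-1}3$ equals $2k-\frac13$, $2k+\frac13$, $2k+1$ for $n=3k$, $3k+1$, $3k+2$, while $\lfloor 2n/3\rfloor$ equals $2k$, $2k$, $2k+1$. So $\lfloor 2n/3\rfloor$ is the unique nearest integer to $\frac{2n-1}3$, hence the unique integer maximizer of $\Psi$, and
$$\Psi(\lfloor 2n/3\rfloor)=\tfrac43(n^2-n+1)-\delta_n,\qquad \delta_n=0\ \text{if } n\equiv2\ (\mathrm{mod}\ 3),\quad \delta_n=\tfrac13\ \text{otherwise.}$$
Since $4(n^2-n+1)\equiv 0$ or $1\pmod 3$ in the two cases, this is $\lfloor\frac43(n^2-n+1)\rfloor$.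

**Small $n$ by hand.** For $n=1$ there is one graph. For $n=2$ the spreads are $2$ (for $K_2=CS(2,1)$) and $0$. For $n=3$ they are $3$ (for $K_3=CS(3,2)$), $2\sqrt2$ (path), $2$ (an edge and a vertex) and $0$. So Theorem 1 holds for $n\le3$. For $n=4$ we have $\Psi(1)=12$, $\Psi(2)=17$, $\Psi(3)=16$: the graph $K_4$ minus an edge has spread $\sqrt{17}$, slightly more than the spread $4$ of $K_4$ and of the 4-cycle.

**Why counting edges is not enough.** The first bound one tries is $\lambda^2+\mu^2\le\operatorname{tr}A^2=2e(G)$, so $S^2\le 2(\lambda^2+\mu^2)\le4e(G)$ with $S=\lambda+\mu$. For $n=3k$ and $CS(3k,2k)$ this gives $4e=16k^2-4k$, whereas $S^2=\Psi(2k)=12k^2-4k+1$. Even when fed the right number of edges, the bound is too large. The exact place of the loss can be seen: $2(\lambda^2+\mu^2)-S^2=(\lambda-\mu)^2$, and for this graph $\lambda-\mu=2k-1$. An argument that succeeds must control $\lambda-\mu$ as well as $\lambda+\mu$. The numbers $m,\hat m$ will do this.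

**From now on $n\ge4$ and $G$ is a graph on $n$ vertices of maximum spread.** Keep $\lambda,\mu,A,H$ as above, and let $S=\lambda+\mu$. By maximality $S^2\ge\Psi(\lfloor 2n/3\rfloor)$, so
$$T:=\tfrac43(n^2-n+1)-S^2\le\delta_n\le\tfrac13 . \tag{2}$$

## What maximality says about a single edge

The tool is the variational principle. For any graph $G'$ with adjacency matrix $A'$ and any unit vectors $x,z$,
$$s(G')\ge x^TA'x-z^TA'z, \tag{3}$$
with equality if and only if $x$ and $z$ are eigenvectors of $A'$ for the largest and the smallest eigenvalue.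

**Step 1: $G$ is connected.** This makes the Perron vector positive. Suppose $G$ is disconnected. Take a unit $\lambda_1$-eigenvector $x\ge0$ that is positive exactly on one component $D$, and a unit $\lambda_n$-eigenvector $z$ supported in one component. Let $i\in D$, $j\notin D$. Then $x_j=0$ and $z_iz_j=0$, so for $G'=G+ij$ we get $x^TA'x-z^TA'z=S+2x_ix_j-2z_iz_j=S$. Equality in (3) would make $x$ an eigenvector of $A'$; but $(A'x)_j=x_i>0$ while $x_j=0$. So $s(G')>S$, a contradiction.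

So $x$, $z$, $\zeta\ge0$, $P$, $N$ are available as in the first section.

**Step 2: the edge rule.** The aim is to read the edges off $x$ and $z$:
$$\text{for } i\ne j:\qquad ij\in E(G)\iff x_ix_j>z_iz_j,\qquad\text{and } x_ix_j\ne z_iz_j. \tag{4}$$
Toggling the pair $ij$ changes $x^TAx-z^TAz$ by $\pm2(x_ix_j-z_iz_j)$, with $+$ when the edge is added. If (4) fails, toggling $ij$ gives $G'$ with $x^TA'x-z^TA'z\ge S$. By maximality equality holds in (3), so $x$ is an eigenvector of $A'$. At a coordinate other than $i,j$ we have $A'x=Ax$ there, so the eigenvalue is $\lambda$. But $(A'x)_i=\lambda x_i\pm x_j\ne\lambda x_i$, a contradiction.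

For $i\in P$, $j\in N$ we have $z_iz_j\le0<x_ix_j$, so all $P$–$N$ pairs are adjacent. The standing assumption of the first section holds, and the defect matrices $C,B$ are defined.

**Step 3: threshold form.** The aim is to find the shape of $C$ and $B$. Put $\rho_i=|z_i|/x_i$. Inside $P$ and inside $N$ we have $z_iz_j=|z_i||z_j|$, so (4) says, for $i\ne j$ in the same part,
$$C_{ij}=1\iff\rho_i\rho_j>1,\qquad B_{ij}=1\iff\rho_i\rho_j<1,\qquad \rho_i\rho_j\ne1.$$

**Definition.** A symmetric matrix $M$ with zero diagonal has *threshold form* if its rows can be ordered so that $M_{ij}=\varepsilon_{\max(i,j)}$ for $i\ne j$, with all $\varepsilon_j\in\{0,1\}$. So each vertex is joined to all or to none of the earlier ones. The path on three vertices is of this form: take the two ends first ($\varepsilon_2=0$), then the middle ($\varepsilon_3=1$).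

Order the vertices of $P$ (respectively $N$) by increasing $|\log\rho_i|$, those with $\rho_i=0$ last. Two vertices with equal finite $|\log\rho|$ have the same sign of $\log\rho$, because $\rho_i\rho_j\ne1$ (in particular at most one vertex of a part has $\rho=1$). So the sign of $\log\rho_i+\log\rho_j$ is the sign of $\log\rho$ at the later vertex, where $\log0=-\infty$ counts as negative. Hence $C$ and $B$ both have threshold form.

**Step 4: a spectral gap for threshold form.**

**Lemma 1.** A matrix $M$ of threshold form has no eigenvalue in $(-1,0)$.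

The hypothesis matters: the path on four vertices has the eigenvalue $\frac{1-\sqrt5}2\approx-0.618$.

*Proof.* Let $M\phi=-\gamma\phi$ with $0<\gamma<1$. The value $\varepsilon_1$ is irrelevant, so let $\varepsilon_1=0$. Put $\sigma_j=\sum_{i\le j}\phi_i$, $\eta_j=\sum_{i>j}\varepsilon_i\phi_i$, $D_j=\sigma_j+\eta_j$. Row $j$ reads $\varepsilon_j\sigma_{j-1}+\eta_j=-\gamma\phi_j$.

If $\varepsilon_j=0$, then $\eta_j=\eta_{j-1}$ and $\phi_j=-\eta_{j-1}/\gamma$, so $D_j=D_{j-1}+\phi_j=D_{j-1}-\eta_{j-1}/\gamma$.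

If $\varepsilon_j=1$, then $\eta_{j-1}=\eta_j+\phi_j$, so $D_{j-1}=\sigma_{j-1}+\eta_j+\phi_j=(1-\gamma)\phi_j$. Hence $\eta_j=\eta_{j-1}-D_{j-1}/(1-\gamma)$, and $D_j=\sigma_{j-1}+\phi_j+\eta_j=D_{j-1}$.

Replacing $\phi$ by $-\phi$ we may assume $\eta_0\ge0$; note $D_0=\eta_0$. If $\eta_0>0$, then (as $\varepsilon_1=0$) $\eta_1=\eta_0>0$ and $D_1=\eta_0(1-1/\gamma)<0$. The two recursions preserve $\eta_j>0>D_j$, so this holds for all $j\ge1$, contradicting that the last $\eta$ is an empty sum. If $\eta_0=0$, then $D_0=0$, and the recursions give that all $\phi_j,\eta_j,D_j$ vanish. So $\phi=0$. $\square$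

Therefore $C^2+C\succeq0$ and $B^2+B\succeq0$. Their traces are $2E_P$ and $2E_N$, where $E_P=e(H[P])$ and $E_N=e(G[N])$.

**Step 5: $\mu>1$.** This gives a positive denominator later. $G\ne K_n$, because $s(K_n)=n$ and
$$\Psi(\lfloor2n/3\rfloor)-n^2\ge\tfrac43(n^2-n+1)-\tfrac13-n^2=\tfrac{(n-1)(n-3)}3>0.$$
A connected graph that is not complete contains an induced path on three vertices, so $\mu\ge\sqrt2>1$ by interlacing.

## Four eigenvector equations and the number $t$

Put $a=\lambda+1$ and $b=\mu-1>0$; since $\mu\le\lambda$, $b<a$. Let $X_P,Y,X_N,W$ be the entry sums of $x_P,y,x_N,w$, and $X=X_P+X_N$. Then $\zeta=W-Y$, that is, $W=Y+\zeta$. Also $Y>0$, because $\nu=x_P\cdot y>0$. Since $A$ restricted to $P$ is $J-I-C$ and all $P$–$N$ entries are $1$, the equations $Ax=\lambda x$, $Az=-\mu z$ become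
$$(a+C)x_P=X\mathbf 1,\quad (b-C)y=\zeta\mathbf 1,\quad (\lambda-B)x_N=X_P\mathbf 1,\quad (\mu+B)w=Y\mathbf 1. \tag{5}$$
For instance, the row of $i\in P$ in $Az=-\mu z$ is $-\mu y_i=-\zeta-y_i-(Cy)_i$.

For $j\ge0$ let $m_j=x_P^TC^jy/\nu$ and $\hat m_j=x_N^TB^jw/\nu$, so $m_0=\hat m_0=1$, $m=m_1$, $\hat m=\hat m_1$. Put
$$v=m_2-m^2,\quad \hat v=\hat m_2-\hat m^2,\qquad t=\frac{X_PY}\nu>0,\quad \hat u=\frac{\hat v}t,\quad u=t-p,\quad \theta=m-u .$$

**Step 6: linear relations.** The aim is to express $\lambda\pm\mu$ through $t,m,\hat m$. Multiply the four equations in (5), in the order second, first, fourth, third, by $x_P^T,y^T,x_N^T,w^T$ and divide by $\nu$: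
$$e_1:=b-m=\tfrac{\zeta X_P}\nu\ge0,\quad e_2:=a+m=\tfrac{XY}\nu,\quad n_1:=\mu+\hat m=\tfrac{YX_N}\nu,\quad n_2:=\lambda-\hat m=\tfrac{X_PW}\nu. \tag{6}$$
Since $W=Y+\zeta$ and $X=X_P+X_N$, we have $n_2=e_1+t$ and $e_2=n_1+t$. The first of these, written out, is the first formula below; the others follow from it:
$$\lambda-\mu=t-1-m+\hat m,\qquad n_2-n_1=t-1-m-\hat m,\qquad e_2-e_1=t+1+m+\hat m. \tag{7}$$

**Step 7: one quadratic relation and a formula for $S^2$.** By the third and fourth equations,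
$$X_PYq=x_N^T(\lambda-B)(\mu+B)w=\nu(\lambda\mu+(\lambda-\mu)\hat m-\hat m_2)=\nu(n_1n_2-\hat v),$$
because $n_1n_2=\lambda\mu+(\lambda-\mu)\hat m-\hat m^2$. So
$$tq=n_1n_2-\hat v. \tag{8}$$
Let $k=e_1e_2/t\ge0$. From $n_1n_2=(e_2-t)(e_1+t)=e_1e_2+t(e_2-e_1)-t^2=e_1e_2+t(1+m+\hat m)$ and (8), division by $t$ gives
$$k=q-1-m-\hat m+\hat u. \tag{9}$$
Finally $S=\lambda+\mu=n_1+n_2$, so $S^2=(n_2-n_1)^2+4n_1n_2$, and (7), (8) give
$$S^2=(t-1-m-\hat m)^2+4tq+4\hat v. \tag{10}$$

Steps 6 and 7 use only (5), so they can be tested on the two examples. For the 4-cycle $t=\frac{1\cdot1}{1/2}=2$, $m=1$, $\hat m=\hat v=0$, and (10) gives $S^2=0+16$. For the triangle (unnormalized $x=(1,1,1)$, $z=(2,-1,-1)$) $t=\frac{1\cdot2}2=1$, $m=0$, $\hat m=1$, $\hat v=0$, and (10) gives $S^2=1+8=9$.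

## Spectral vectors: the moments come from a quadratic form

We need to know that $\hat v\ge0$ and $u\ge0$, and we need to control third moments. The mixed moments $x_N^TB^jw/\nu$ involve two different vectors; we rewrite them with a single unit vector.

**Definition.** The *cyclic space* of $B$ generated by $\mathbf 1$ is $\mathcal C=\operatorname{span}\{B^j\mathbf 1: j\ge0\}\subseteq\mathbb R^N$; it is $B$-invariant. For example, if $G[N]$ is one edge plus at least one isolated vertex, then $\mathcal C=\operatorname{span}(\mathbf 1,B\mathbf 1)$: the vectors constant on the edge and constant off it.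

**Step 8: the vector $\hat\psi$ on the $N$-side.** We first make $\lambda-B$ and $\mu+B$ invertible on $\mathcal C$. Since $G[N]$ is a proper induced subgraph of a connected graph, $\lambda_1(B)<\lambda$; by interlacing, the eigenvalues of $B$ are $\ge-\mu$. If $B\phi=-\mu\phi$, then $\phi$ extended by $0$ attains the minimum Rayleigh quotient of $A$ (if $\phi\neq0$), so it is a $\lambda_n$-eigenvector of $A$. A row in $P$ then gives $\sum_N\phi_i=0$. Hence $\phi^TB^j\mathbf 1=(-\mu)^j\phi^T\mathbf 1=0$ for all $j$. That is, $\ker(\mu+B)\subseteq\mathcal C^\perp$. So $\lambda-B$ and $\mu+B$ are positive definite on $\mathcal C$.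

By (5), $x_N=X_P(\lambda-B)^{-1}\mathbf 1\in\mathcal C$, and $w$ equals $Y(\mu+B)|_{\mathcal C}^{-1}\mathbf 1$ plus a vector of $\ker(\mu+B)\subseteq\mathcal C^\perp$. That extra vector is orthogonal to every $B^jx_N$. So with
$$\hat\psi=\Bigl(\frac{X_PY}\nu\Bigr)^{1/2}\bigl[(\lambda-B)(\mu+B)\bigr]\big|_{\mathcal C}^{-1/2}\mathbf 1$$
we have $\hat m_j=\langle\hat\psi,B^j\hat\psi\rangle$ for all $j\ge0$. Taking $j=0$ shows that $\hat\psi$ is a unit vector. Hence $\hat v=\|(B-\hat m)\hat\psi\|^2\ge0$ and $\hat u\ge0$. If $\hat v>0$, put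
$$\hat g=(B-\hat m)\hat\psi/\sqrt{\hat v},\qquad \hat h=\langle\hat g,B\hat g\rangle .$$
Then $\hat g\in\mathcal C$ is a unit vector orthogonal to $\hat\psi$, and $B\hat\psi=\hat m\hat\psi+\sqrt{\hat v}\,\hat g$. Expanding $\hat m_3=\langle B\hat\psi,B(B\hat\psi)\rangle$, with $\langle\hat g,B\hat\psi\rangle=\sqrt{\hat v}$, gives
$$\hat m_3=\hat m^3+2\hat m\hat v+\hat v\hat h. \tag{11}$$
If $\hat v=0$, then $B\hat\psi=\hat m\hat\psi$ and (11) holds with $\hat v\hat h$ read as $0$. Throughout, when $\hat v=0$ or $v=0$, the terms $\hat v\hat h,\hat u\hat h$ or $vh,uh$ are read as $0$.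

**Step 9: the vector $\psi$ on the $P$-side, if $\zeta>0$.** Let $\phi\ge0$ be a unit eigenvector of $C$ for its spectral radius $\rho(C)$. Multiplying $(b-C)y=\zeta\mathbf 1$ by $\phi^T$ gives $(b-\rho(C))\,\phi\cdot y=\zeta\,\phi\cdot\mathbf 1>0$, and $\phi\cdot y\ge0$, so $\rho(C)<b<a$. Thus $b-C$ and $a+C$ are positive definite, $x_P=X(a+C)^{-1}\mathbf 1$, $y=\zeta(b-C)^{-1}\mathbf 1$, and
$$\psi=\Bigl(\frac{X\zeta}\nu\Bigr)^{1/2}[(a+C)(b-C)]^{-1/2}\mathbf 1$$
satisfies $m_j=\langle\psi,C^j\psi\rangle$; it is a unit vector. So $v\ge0$. If $v>0$, put $g=(C-m)\psi/\sqrt v$, $h=\langle g,Cg\rangle$; exactly as before, $m_3=m^3+2mv+vh$.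

**Step 10: $u\ge0$.** The aim is the inequality $t\ge p$, which holds for two different reasons.

Suppose $\zeta>0$. By (6), $k=e_1e_2/t=X\zeta/\nu>0$. The first two equations of (5) give
$$X\zeta p=x_P^T(a+C)(b-C)y=\nu(ab-(a-b)m-m_2)=\nu(e_1e_2-v),$$
since $e_1e_2=(b-m)(a+m)=ab-(a-b)m-m^2$. Divide by $\nu$: $kp=kt-v$, that is,
$$v=ku\qquad(\zeta>0), \tag{12}$$
and $u\ge0$ follows from $v\ge0$, $k>0$.

Suppose $\zeta=0$. Then $Cy=by$ with $y\ne0$, so $m=b$ and $e_1=k=0$. By (4), an edge $ij$ of $H[P]$ has $z_iz_j>x_ix_j>0$; so $y>0$ at every nonisolated vertex of $H[P]$. At isolated vertices of $H[P]$, $by_i=(Cy)_i=0$, so $y_i=0$. By threshold form $H[P]$ has at most one nontrivial component: the last vertex with $\varepsilon=1$ is joined to all earlier ones, and all later ones are isolated. So $y$ is a positive eigenvector on the unique nontrivial component, and $b=\rho(C)$. Every eigenvalue $c$ of $C$ satisfies $|c|\le b<a$, and $x_P=X(a+C)^{-1}\mathbf 1$. If $\Pi_c$ is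 the projection onto the eigenspace of $c$, then
$$\mathbf 1^TCx_P=X\sum_c\frac{c\,\|\Pi_c\mathbf 1\|^2}{a+c}\le bX\sum_c\frac{\|\Pi_c\mathbf 1\|^2}{a+c}=bX_P .$$
Hence $Xp=\mathbf 1^T(a+C)x_P\le(a+b)X_P$. As $a+b=a+m=e_2=XY/\nu$, we get $p\le X_PY/\nu=t$.

## Two nonnegative quantities from traces and an entrywise inequality

Put
$$\mathcal Z_P=\theta(p-1-\theta)-u(2q-\hat m+2\hat u),\qquad \mathcal Z_N=\hat m(q-1-\hat m)-\hat u(t+1+m). \tag{13}$$

**Lemma 2.** $\mathcal Z_N\ge0$ and $\mathcal Z_P\ge0$. Moreover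
$$\mathcal Z_N=2E_N-\hat m^2-\hat m-2\hat v+\hat u\hat h, \tag{14}$$
$$\mathcal Z_N\ge\hat h(\hat h+1+\hat u)\quad\text{if }\hat v>0. \tag{15}$$

The plan is the same on both sides. Evaluating $\mathbf 1^TB\mathbf 1=2E_N$ through (5) identifies $\mathcal Z_N$. Lemma 1 then gives one lower bound, in terms of $\hat h$. The decomposition $J=I+B+\bar B$ gives another. A negative $\mathcal Z_N$ would force incompatible signs.

**Step 11: formula (14).** By (5), $X_PY\cdot2E_N=x_N^T(\lambda-B)B(\mu+B)w$. Divide by $\nu$ and insert $\hat m_2=\hat m^2+\hat v$ and (11):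
$$2E_Nt=\lambda\mu\hat m+(\lambda-\mu)\hat m_2-\hat m_3=\hat m\,n_1n_2+\hat v(\lambda-\mu-2\hat m-\hat h).$$
Here $n_1n_2=t(q+\hat u)$ by (8), $\lambda-\mu-2\hat m=n_2-n_1=t-1-m-\hat m$ by (7), and $\hat v=\hat ut$. Divide by $t$:
$$2E_N=\hat m(q+\hat u)+\hat u(t-1-m-\hat m-\hat h)=\hat mq+\hat u(t-1-m-\hat h).$$
Subtracting $\hat m^2+\hat m+2\hat ut-\hat u\hat h$ gives $\hat m(q-1-\hat m)-\hat u(t+1+m)=\mathcal Z_N$, which is (14).

**Step 12: the trace bound (15).** Let $\hat v>0$. Since $B^2+B\succeq0$ and $\hat\psi,\hat g$ are orthonormal,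
$$2E_N=\operatorname{tr}(B^2+B)\ge\langle\hat\psi,(B^2+B)\hat\psi\rangle+\langle\hat g,(B^2+B)\hat g\rangle\ge(\hat m^2+\hat v+\hat m)+(\hat v+\hat h^2+\hat h),$$
where $\|B\hat g\|^2\ge\langle B\hat g,\hat\psi\rangle^2+\langle B\hat g,\hat g\rangle^2=\hat v+\hat h^2$. With (14) this is (15). If $\hat v=0$, the first inner product alone gives $\mathcal Z_N=2E_N-\hat m^2-\hat m\ge0$.

**Step 13: the entrywise bound, and $\mathcal Z_N\ge0$.** Let $\hat v>0$. Then $\hat m>0$, since $\hat m=0$ with $x_N,w>0$ forces $B=0$ and $\hat v=0$. On $N$ write $J=I+B+\bar B$ with $\bar B\ge0$ entrywise. Since $Bx_N,Bw\ge0$,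
$$(\mathbf 1^TBw)(\mathbf 1^TBx_N)=(Bx_N)^TJ(Bw)\ge(Bx_N)^T(I+B)(Bw)=\nu(\hat m_2+\hat m_3).$$
By (5), $X_P\mathbf 1^TBw=x_N^T(\lambda-B)Bw=\nu(\lambda\hat m-\hat m_2)$ and $Y\mathbf 1^TBx_N=w^T(\mu+B)Bx_N=\nu(\mu\hat m+\hat m_2)$. Multiply the inequality by $X_PY/\nu^2$:
$$(\lambda\hat m-\hat m_2)(\mu\hat m+\hat m_2)\ge t(\hat m_2+\hat m_3).$$
By the formula for $2E_Nt$ in Step 11, the left side is $\hat m(2E_Nt+\hat m_3)-\hat m_2^2$; and $\hat m\hat m_3-\hat m_2^2=\hat m\hat v\hat h-\hat v^2$ by (11). Divide by $t$: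
$$2E_N\hat m+\hat m\hat u\hat h-\hat u\hat v\ \ge\ \hat m^2+\hat v+\hat m^3+2\hat m\hat v+\hat v\hat h .$$
By (14) this is the same as $\hat m\,\mathcal Z_N\ge\hat v(\hat h+1+\hat u)$. Now if $\mathcal Z_N<0$, then (15) gives $\hat h(\hat h+1+\hat u)<0$, so $\hat h<0<\hat h+1+\hat u$; but then $\hat m\mathcal Z_N>0$, a contradiction. So $\mathcal Z_N\ge0$.

**Step 14: $\mathcal Z_P\ge0$ when $\zeta>0$.** This repeats Steps 11–13 with $C$, and (12) replaces $\hat v=\hat ut$. By (5), $X\zeta\cdot2E_P=x_P^T(a+C)C(b-C)y$. Divide by $\nu$, using $k=X\zeta/\nu$: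
$$2E_Pk=abm-(a-b)m_2-m_3=m\,e_1e_2-v(a-b+2m+h)=mkt-v(e_2-e_1+h).$$
As $v=ku$ and $k>0$, (7) gives $2E_P=mt-u(t+1+m+\hat m+h)$. By (9), $2v=2ku=2u(q-1-m-\hat m+\hat u)$, so
$$2E_P-m^2-m-2v+uh=m(t-1-m)-u(t+1+m+\hat m)-2u(q-1-m-\hat m+\hat u).$$
Put $t=p+u$, $m=\theta+u$; then $t-1-m=p-1-\theta$, and the right side is
$$\theta(p-1-\theta)+u\bigl[(p-1-\theta)-(p+1+\theta+2u+\hat m)-2q+2+2\theta+2u+2\hat m-2\hat u\bigr].$$
The bracket is $-2q+\hat m-2\hat u$, so
$$2E_P-m^2-m-2v+uh=\mathcal Z_P .$$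

If $v=0$, then $u=0$, and $2E_P\ge\langle\psi,(C^2+C)\psi\rangle=m^2+m$ gives $\mathcal Z_P\ge0$.

Let $v>0$. The trace bound with the orthonormal pair $\psi,g$ gives $2E_P\ge m^2+m+2v+h^2+h$, hence $\mathcal Z_P\ge h(h+1+u)$. Also $m>0$: if $m=0$, then $x_P>0$ and $Cy\ge0$ force $Cy=0$, so $m_2=0$ and $v=0$. On $P$ write $J=I+C+\bar C$ with $\bar C\ge0$; since $Cx_P,Cy\ge0$,
$$(\mathbf 1^TCy)(\mathbf 1^TCx_P)\ge(Cx_P)^T(I+C)(Cy)=\nu(m_2+m_3).$$
With $X\mathbf 1^TCy=\nu(am+m_2)$ and $\zeta\mathbf 1^TCx_P=\nu(bm-m_2)$ this becomes $(am+m_2)(bm-m_2)\ge k(m_2+m_3)$. The left side is $m(2E_Pk+m_3)-m_2^2$, and $mm_3-m_2^2=mvh-v^2$. Dividing by $k$,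
$$2E_Pm+muh-uv\ge m^2+v+m^3+2mv+vh,\qquad\text{i.e.}\qquad m\mathcal Z_P\ge v(h+1+u).$$
If $\mathcal Z_P<0$, then $h(h+1+u)<0$ forces $h<0<h+1+u$, hence $m\mathcal Z_P>0$, a contradiction.

**Step 15: $\mathcal Z_P\ge0$ when $\zeta=0$.** Here there is no $\psi$, but $y$ is an eigenvector, and the entrywise bound suffices. By Step 10, $m=b>0$ and $e_1=k=0$. So (9) gives $q=1+b+\hat m-\hat u$, and (7) gives $a+b=e_2-e_1=t+1+b+\hat m$, i.e. $a=p+u+\hat m+1$. With $\theta=b-u$ and $2q-\hat m+2\hat u=2+2b+\hat m$,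
$$\mathcal Z_P=(b-u)(p-1-b+u)-u(2+2b+\hat m)=b(p-1-b)-u(p+1+u+\hat m)=b(p-1-b)-au .$$
In $(\mathbf 1^TCy)(\mathbf 1^TCx_P)\ge(Cx_P)^T(I+C)(Cy)$ insert $Cy=by$ and $\mathbf 1^TCx_P=Xp-aX_P$ (from (5)). This gives $bY(Xp-aX_P)\ge b^2(1+b)\nu$. Divide by $b\nu$ and use $XY/\nu=a+b$, $X_PY/\nu=t=p+u$: $(a+b)p-a(p+u)\ge b(1+b)$, which is $\mathcal Z_P\ge0$. $\square$

**Step 16: ranges of $\theta$ and $u$.** If $\hat m>0$, then $\mathcal Z_N\ge0$ gives $\hat m\le q-1$. So $2q-\hat m+2\hat u>0$ always, and $\mathcal Z_P\ge0$, $u\ge0$ give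
$$0\le\theta\le p-1,\qquad u\le\frac{\theta(p-1-\theta)}{2q-\hat m+2\hat u}. \tag{16}$$

## The spread as $\Psi(p+\hat m)$ with corrections, and the cross term $2m\hat m$

**Step 17: rewrite $S^2$.** The aim is to compare $S^2$ with a value of $\Psi$. By (13),
$$4uq=2\theta(p-1-\theta)-2\mathcal Z_P+2u\hat m-4u\hat u,\qquad 4\hat v=4\hat ut=4\hat m(q-1-\hat m)-4\mathcal Z_N-4\hat u(1+m).$$
Insert these in (10), with $4tq=4pq+4uq$ and $t-1-m-\hat m=p-1-\theta-\hat m$. The terms in $\theta$ alone are $-2(p-1)\theta+\theta^2+2(p-1)\theta-2\theta^2=-\theta^2$. The terms without $\theta$, $u$, $\hat u$, $\mathcal Z_P$, $\mathcal Z_N$ are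
$$(p-1)^2-2(p-1)\hat m+\hat m^2+4pq+4\hat m(q-1)-4\hat m^2=(p-1)^2+4pq+\hat m(4q-2p-2)-3\hat m^2,$$
and this is exactly $\Psi(p+\hat m)=(p+\hat m-1)^2+4(p+\hat m)(q-\hat m)$. The terms $2\theta\hat m+2u\hat m$ add up to $2m\hat m$. So
$$S^2=\Psi(p+\hat m)-\theta^2+2m\hat m-2\mathcal Z_P-4\mathcal Z_N-4\hat u(1+m+u). \tag{17}$$

**Step 18: the case $B=0$.** If $G[N]$ has no edge, (17) finishes the proof. Then $\hat m=\hat v=\hat u=\mathcal Z_N=0$, and
$$S^2=\Psi(p)-\theta^2-2\mathcal Z_P\le\Psi(p)\le\Psi(\lfloor 2n/3\rfloor)\le S^2 .$$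
Equality holds throughout: $p=\lfloor 2n/3\rfloor$ by uniqueness of the integer maximizer, $\theta=0$, and $0=\mathcal Z_P=-2qu$. So $u=0$ and $m=\theta+u=0$, i.e. $x_P^TCy=0$, hence $Cy=0$. An edge $ij$ of $H[P]$ would have $y_iy_j>x_ix_j>0$ by (4), so $(Cy)_i>0$, which is impossible. So $C=0$ and $G=CS(n,\lfloor 2n/3\rfloor)$.

It remains to show that $B=0$. **From here until the end of the proof of Theorem 1, suppose $B\ne0$.** Since $x_N,w>0$, this gives $\hat m>0$.

Two things now stop the argument of Step 18. First, the cross term $+2m\hat m$ in (17) has the wrong sign whenever $m>0$, and the terms that could compensate it are so far only known to be nonnegative. Second, $p+\hat m$ need not be an integer. Even if $m=0$, (17) gives only $S^2\le\Psi(p+\hat m)$, and the real maximum of $\Psi$ exceeds its integer maximum by $\frac13$ when $n\not\equiv2\pmod3$. The next section removes the first difficulty by an exact identity: the cross term can be traded against $\mathcal Z_N$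 itself. The second is then handled with explicit numbers, since only $\frac13$ is left to spend.

## Trading the cross term: a sum of squares

Let
$$\kappa=k+m=q-1-\hat m+\hat u,\qquad \tau=p+\hat m-\tfrac{2n-1}3,$$
the second form of $\kappa$ being (9). Since $k\ge0$, $\kappa\ge m$. Let $r=m/\kappa\in(0,1]$ if $m>0$, and $r=0$ if $m=0$. So $m=r\kappa$ and $0\le r\le1$ always.

**Step 19: $\mathcal Z_N$ in terms of $\kappa$.** The aim is to produce $\hat m\kappa$, which becomes $m\hat m$ after multiplication by $r$. From $3\tau=p-2q+1+3\hat m$ and $q=\kappa+1+\hat m-\hat u$ we get $p=2\kappa+1-\hat m-2\hat u+3\tau$. Substitute this, $q-1-\hat m=\kappa-\hat u$ and $t=p+u$ in (13): $\mathcal Z_N=\hat m(\kappa-\hat u)-\hat u(2\kappa+2-\hat m-2\hat u+3\tau+u+m)$, that is,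
$$\mathcal Z_N=(\hat m-2\hat u)\kappa+2\hat u^2-\hat u(2+m+u+3\tau). \tag{18}$$
Adding the expressions for $p$ and $q$ gives $n=3\kappa+2-3\hat u+3\tau$, so
$$\kappa=\tfrac{n-2}3+\hat u-\tau. \tag{19}$$
Multiply (18) by $r$ and use $m=r\kappa$, $m+u=\theta+2u$:
$$m(\hat m-2\hat u)=r\bigl[\mathcal Z_N-2\hat u^2+\hat u(2+\theta+2u+3\tau)\bigr]. \tag{20}$$

**Step 20: the sum of squares.** By (1), $\Psi(p+\hat m)=\frac43(n^2-n+1)-3\tau^2$. So (17) says
$$T=3\tau^2+\theta^2+2\mathcal Z_P+4\mathcal Z_N+4\hat u(1+u)-2m(\hat m-2\hat u).$$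
Insert (20):
$$T=3(\tau^2-2r\hat u\tau)+(\theta^2-2r\hat u\theta)+4r\hat u^2+4(1-r)(1+u)\hat u+2\mathcal Z_P+(4-2r)\mathcal Z_N .$$
Completing the two squares costs $3r^2\hat u^2+r^2\hat u^2$, and $4r\hat u^2-4r^2\hat u^2=4r(1-r)\hat u^2$. With $\tau'=\tau-r\hat u$ and $\theta'=\theta-r\hat u$,
$$T=3\tau'^2+\theta'^2+4r(1-r)\hat u^2+4(1-r)(1+u)\hat u+2\mathcal Z_P+(4-2r)\mathcal Z_N, \tag{21}$$
and **every term on the right is nonnegative.** Since $T\le\delta_n\le\frac13$, all of them are small. When $r$ is near $1$, though, (21) alone does not bound $\hat u$. A second identity does.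

**Step 21: a second identity, for $r>0$.**
$$\mathcal Z_P+r\mathcal Z_N=\tfrac{2-r}r\theta'^2+3\tau'\theta'-2r^2\hat u^2-2r\hat u-\tfrac2ru^2-2u(1+\hat u+r\hat u). \tag{22}$$
To prove it, insert $p-1=2\kappa-\hat m-2\hat u+3\tau$ and $2q-\hat m+2\hat u=2\kappa+2+\hat m$ in the definition of $\mathcal Z_P$, with $\theta+u=m$:
$$\mathcal Z_P=2\kappa(\theta-u)-\theta^2-2\theta\hat u+3\tau\theta-2u-m\hat m.$$
Here $\kappa=(\theta+u)/r$, so $2\kappa(\theta-u)=\frac2r(\theta^2-u^2)$; and by (20), $m\hat m=r[\mathcal Z_N-2\hat u^2+\hat u(2+\theta+2u+3\tau)]+2(\theta+u)\hat u$. Hence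
$$\mathcal Z_P+r\mathcal Z_N=\tfrac{2-r}r\theta^2-(4+r)\hat u\theta+3\tau(\theta-r\hat u)+2r\hat u^2-2r\hat u-\tfrac2ru^2-2u-2u\hat u-2ru\hat u .$$
Substitute $\theta=r\hat u+\theta'$, $\tau=r\hat u+\tau'$. The coefficient of $\hat u\theta'$ is $(4-2r)-(4+r)+3r=0$, and that of $\hat u^2$ is $(2r-r^2)-(4r+r^2)+2r=-2r^2$. This is (22).

## Excluding edges inside $N$

**Step 22: the maximum degree $d$ of $G[N]$.** The aim is a lower bound for $\mathcal Z_N$ in terms of $d\ge1$. First, $d\le q-2$. Otherwise some $j\in N$ is adjacent to all other vertices of $G$, so $-\mu z_j=-\zeta-z_j$, i.e. $(\mu-1)z_j=\zeta\ge0$, contradicting $z_j<0$ and $\mu>1$.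

Next, $(Bx_N)_i\le d\,(x_N)_i$ for all $i\in N$. This is clear at a vertex where $x_N$ is maximal. By (5) the ratio $(Bx_N)_i/(x_N)_i=\lambda-X_P/(x_N)_i$ increases with $(x_N)_i$, so it is at most $d$ everywhere. Hence $\hat m\le d$ and $\hat m_2=(Bx_N)^TBw/\nu\le d\hat m$, so $\hat v\le\hat m(d-\hat m)$. With $q-1-d\ge1$ and $t\ge p$,
$$\mathcal Z_N=\hat m(q-1-\hat m)-\hat v\Bigl(1+\frac{1+m}t\Bigr)\ge\hat m\Bigl[q-1-d-\frac{(d-\hat m)(1+m)}t\Bigr]\ge\hat m\Bigl[1-\frac{(d-\hat m)(1+m)}p\Bigr]. \tag{23}$$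

**Step 23: $\hat m$ cannot be small.** Two inequalities make this precise. If $\hat v>0$, then $\hat h\ge-(1+\hat u+\mathcal Z_N)$: otherwise $\hat h<-1$ and $\hat h+1+\hat u<-\mathcal Z_N\le0$, so $\hat h(\hat h+1+\hat u)>\mathcal Z_N$, contradicting (15). Since $E_N\ge d$ and $\hat v\le\hat m(d-\hat m)$, (14) gives (also if $\hat v=0$)
$$\mathcal Z_N\ge2d-\hat m^2-\hat m-2\hat m(d-\hat m)-\hat u(1+\hat u+\mathcal Z_N),$$
which is
$$(1+\hat u)(\hat u+\mathcal Z_N)\ge(1-\hat m)(2d-\hat m). \tag{24}$$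

If $d=1$, more is true. Then $G[N]$ is one edge plus isolated vertices: two disjoint edges $\alpha\beta$, $\gamma\delta$ would have $(\rho_\alpha\rho_\gamma)(\rho_\beta\rho_\delta)=(\rho_\alpha\rho_\beta)(\rho_\gamma\rho_\delta)<1$, so $\alpha\gamma$ or $\beta\delta$ would be an edge and some degree would be $\ge2$. There is at least one isolated vertex, as $q\ge d+2=3$. The $(-1)$-eigenvector of $B$ has sum $0$, so it is orthogonal to $\mathcal C$. Therefore $B$ on the two-dimensional space $\mathcal C=\operatorname{span}(\mathbf 1,B\mathbf 1)$ has the eigenvalues $0$ and $1$, each once. Thus $\hat m_j=\hat m$ for $j\ge1$ and $\hat v=\hat m(1-\hat m)$. If $\hat v>0$, then $\hat\psi,\hat g$ is an orthonormal basis of $\mathcal C$, where $B$ has trace $1$; so $\hat h=1-\hat m$. Now (14) with $E_N=1$ reads $\mathcal Z_N=2-3\hat m+\hat m^2+\hat u(1-\hat m)$. If $\hat v=0$, then $\hat m=1$ (as $\hat m>0$) and $\mathcal Z_N=2-1-1=0$. In both cases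
$$\mathcal Z_N=(1-\hat m)(2-\hat m+\hat u)\ge(1-\hat m)(2-\hat m)\qquad(d=1). \tag{25}$$

**Step 24: $n\equiv2\pmod3$.** Here there is nothing to spend: $T\le0$, so all terms of (21) vanish, and since $4-2r>0$ we get $\mathcal Z_P=\mathcal Z_N=\theta'=\tau'=0$. If $r<1$, the fourth term gives $\hat u=0$. If $r=1$, (22) reads $0=-2\hat u^2-2\hat u-2u^2-2u(1+2\hat u)$, so $\hat u=0$. Then $0=\mathcal Z_N=\hat m(q-1-\hat m)>0$, because $0<\hat m\le d\le q-2$. Contradiction.

**Step 25: bounds valid for every $n\ge4$.** The aim is to turn $T\le\frac13$ into numerical bounds. With $\sigma\ge0$, $\sigma^2:=\theta'^2+3\tau'^2$, (21) gives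
$$\sigma^2+4(1-r)\hat u+(4-2r)\mathcal Z_N\le\tfrac13. \tag{26}$$
So $|\tau'|\le\frac13$, $|\theta'|\le\sigma\le\frac1{\sqrt3}<0.578$, $\mathcal Z_N\le\frac16$, and, as $4-2r\ge4(1-r)$, also $4(1-r)(\hat u+\mathcal Z_N)\le\frac13$.

For $r>0$, multiply (22) by $r$, use $\mathcal Z_P,\mathcal Z_N\ge0$, and drop the last term:
$$2r^3\hat u^2+2r^2\hat u+2u^2\le(2-r)\theta'^2+3r\tau'\theta'\le\Bigl(\tfrac{2-r}2+\sqrt{1-r+r^2}\Bigr)\sigma^2. \tag{27}$$
The factor is the top eigenvalue of the quadratic form in the variables $(\theta',\sqrt3\tau')$, whose matrix has diagonal entries $2-r$ and $0$ and off-diagonal entry $\frac{\sqrt3}2r$. It is at most $2$, because $1-r+r^2\le(1+\frac r2)^2$. Hence $u\le\sigma$. This also holds if $r=0$: then $m=0$, and $\theta,u\ge0$ with $\theta+u=m$ give $u=0$.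

Now bound $\hat u$. If $r\ge\frac34$, the factor in (27) is at most $\frac58+1$, so $\frac{27}{32}\hat u^2+\frac98\hat u\le\frac{1.625}3<0.542$; at $\hat u=0.38$ the left side exceeds $0.549$, so $\hat u<0.38$. If $r\le\frac34$, (26) gives $\hat u\le\frac13$. So always
$$\hat u<0.38,\qquad m=\theta+u=r\hat u+\theta'+u<0.38+\tfrac2{\sqrt3}<1.54 .$$

**Step 26: $n\in\{4,6,7\}$.** Here we go through the possible pairs $(p,q)$ and each time contradict $\mathcal Z_N\le\frac16$. By Step 22, $q\ge d+2\ge3$, so $p\le n-3$. By the definitions of $\tau$ and $\tau'$,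
$$y_0:=\hat m-r\hat u=\tau'+\tfrac{2n-1}3-p\ge\tfrac{2n-2}3-p .$$

*$p=1$.* By (16), $\theta=0$ and $u=0$, so $m=0$, $r=0$, $t=1$, and $\hat u\le\frac1{12}$ by (26). Further, $\hat m=y_0\ge\frac{2n-5}3$, $\hat m\le d\le q-2=n-3$, and $\mathcal Z_N=\hat m(n-2-\hat m)-2\hat u$, where the first term is concave in $\hat m$, so it is at least the smaller of its two endpoint values. For $n=4$: $\hat m=1$ and $\mathcal Z_N\ge1-\frac16$. For $n=6$: $\hat m\in[\frac73,3]$, endpoint values $\frac{35}9$ and $3$, so $\mathcal Z_N\ge3-\frac16$. For $n=7$: $\hat m\in[3,4]$, endpoint values $6$ and $4$, so $\mathcal Z_N\ge4-\frac16$. All are impossible. This settles $n=4$, where $p\le1$.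

*$q=3$ (that is, $n=6,p=3$ or $n=7,p=4$).* Now $d=1$. If $\hat m<0.84$, (25) gives $\mathcal Z_N\ge0.16\cdot1.16=0.1856>\frac16$. So $\hat m\ge0.84$, and (23) with $p\ge3$, $1+m<2.54$ gives $\mathcal Z_N\ge0.84(1-0.16\cdot2.54/3)>0.72>\frac16$.

*$n=6$, $p=2$, $q=4$.* Here $\hat m\ge y_0\ge\frac43$ and $\hat m\le d\le2$, so $d=2$. By (16), $u\le\frac{1/4}{8-2}<0.042$, so $m\le0.38+0.578+0.042=1$. By (23), $\mathcal Z_N\ge\frac43(1-\frac23\cdot\frac22)=\frac49>\frac16$.

*$n=7$, $p=3$, $q=4$.* Here $y_0\ge1$, so $\hat m\ge1+r\hat u$, and $d\le2$. If $d=1$, then $\hat m=1=d$ and (23) gives $\mathcal Z_N\ge1$. If $d=2$, then $0\le d-\hat m\le1-r\hat u$ and $1+m\le1+2(0.578)+r\hat u=2.156+r\hat u$. With $s=r\hat u\ge0$, $(1-s)(2.156+s)=2.156-1.156s-s^2\le2.156$, so $\mathcal Z_N\ge1-0.719>\frac16$.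

*$n=7$, $p=2$, $q=5$.* Here $y_0\ge2$, so $\hat m\ge2+r\hat u$. Also $d\le3$, so $0\le d-\hat m\le1-r\hat u$. By (16), $u\le\frac{1/4}{10-3}<0.036$, so $1+m\le1.614+r\hat u$, and $(1-s)(1.614+s)=1.614-0.614s-s^2\le1.614$ with $s=r\hat u$. So $\mathcal Z_N\ge2(1-0.807)>\frac16$.

For $n=6$ the values $p=1,2,3$ and for $n=7$ the values $p=1,2,3,4$ are all covered.

**Step 27: $n\ge9$, bounding $r$.** Let $\omega=\frac{n-2}3\ge\frac73$, so $\omega-\tau'\ge2$. By (19), $\kappa=\omega-\tau'+(1-r)\hat u$. Comparing $m=r\kappa$ with $m=r\hat u+\theta'+u$, where $r\hat u-r(1-r)\hat u=r^2\hat u$, and using $\theta',u\le\sigma$,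
$$r(\omega-\tau'-r\hat u)=\theta'+u\le2\sigma\le\tfrac2{\sqrt3}<1.1548. \tag{28}$$
Now bootstrap between (28) and (26), the latter in the form $\hat u\le\frac1{12(1-r)}$.

1. $r\hat u<0.38$, so $r<1.1548/1.62<0.72$, and then $\hat u\le\frac1{12\cdot0.28}<0.3$.
2. $r\hat u<0.216$, so $r<1.1548/1.784<0.65$, and then $\hat u<\frac1{12\cdot0.35}<0.24$.
3. $r\hat u<0.156$, so $r<1.1548/1.844<0.63$.

Consequently $\hat u+\mathcal Z_N\le\frac1{12\cdot0.37}<0.226$ and, by (26), $\mathcal Z_N\le\frac{1/3}{4-1.26}<0.122$.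

**Step 28: $n\ge9$, $\hat m\ge0.88$.** Suppose $\hat m<0.88$. If $d=1$, (25) gives $\mathcal Z_N>0.12\cdot1.12=0.1344>0.122$. If $d\ge2$, (24) gives $1.226\cdot0.226\ge(1-\hat m)(4-\hat m)>0.12\cdot3.12=0.3744$, while the left side is less than $0.278$. Both are false.

**Step 29: $n\ge9$, $\hat u>0.18$.** A sizable $\hat m$ forces a sizable $\hat u$, because $\mathcal Z_N$ is small. Insert $m=r\kappa$ and $3\tau=3\omega+3\hat u-3\kappa$ (from (19)) in (18):
$$\hat m\kappa=\mathcal Z_N+\hat u\bigl(3\omega+2+u+\hat u-(1-r)\kappa\bigr).$$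
Put $\kappa_1=\omega-\frac13\ge2$; then $\kappa\ge\omega-\tau'\ge\kappa_1$. Now $\hat m\kappa-\mathcal Z_N\ge0.88\kappa-0.122>0$, so the bracket is positive. It is at most $3\omega+2+0.578+0.226-0.37\kappa=3\omega+2.804-0.37\kappa$. Since $3\omega=3\kappa_1+1$,
$$\hat u\ge\frac{0.88\kappa-0.122}{3\omega+2.804-0.37\kappa}\ge\frac{0.88\kappa_1-0.122}{2.63\kappa_1+3.804}\ge\frac{1.638}{9.064}>0.18 .$$
For the second inequality: the first fraction, as a function of $\kappa$ with $\omega$ fixed, is increasing while its denominator is positive. The denominator decreases in $\kappa$ and is positive at the actual $\kappa$, so it is positive on $[\kappa_1,\kappa]$. For the third: the second fraction is increasing in $\kappa_1$, since $0.88\cdot3.804+0.122\cdot2.63>0$, and $\kappa_1\ge2$.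

**Step 30: $n\ge9$, the contradiction.** Since $r\hat u<0.63\cdot0.226<0.1424$, (28) gives $2\sigma\ge1.8576\,r$, so $\sigma^2\ge0.86r^2$. Insert this and $\hat u>0.18$ in (26): $0.86r^2+0.72(1-r)\le\frac13$, hence $0.86r^2-0.72r+0.3866\le0$. But the discriminant is $0.5184-4(0.86)(0.3866)<0$. Contradiction.

The integers $n\ge4$ are covered by Step 24 ($n\equiv2$, including $5$ and $8$), Step 26 ($n=4,6,7$) and Steps 27–30 ($n\ge9$). Hence $B=0$, and Step 18 shows that every graph of maximum spread on $n\ge4$ vertices is isomorphic to $CS(n,\lfloor 2n/3\rfloor)$. Together with the cases $n\le3$ this proves Theorem 1. $\blacksquare$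

## From graphs to matrices with entries in $[0,1]$

**Proof of Theorem 2.** The aim is to pass from the vertices of a cube to the whole cube. The function $s(A)=\lambda_1(A)-\lambda_n(A)$ is convex, since $\lambda_1(A)=\max x^TAx$ and $-\lambda_n(A)=\max(-z^TAz)$ over unit vectors are maxima of linear functions of $A$. The admissible matrices form a cube whose vertices are the adjacency matrices of graphs. So the maximum is attained at a vertex, and the bound follows from Theorem 1.

For equality, suppose a maximizer $A$ is not a vertex. It lies in the relative interior of a face of positive dimension. Then $s$ is constant on that face: for any $Q$ in the face, extend the segment from $Q$ through $A$ slightly to a point $R$ of the face. So $A=\alpha Q+(1-\alpha)R$ with $0<\alpha<1$, and $s(A)\le\alpha s(Q)+(1-\alpha)s(R)\le s(A)$ forces $s(Q)=s(A)$. Hence all vertices of the face are maximizers. But two adjacent vertices of the face are graphs whose edge numbers differ by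 one, and they cannot both be isomorphic to $CS(n,\lfloor 2n/3\rfloor)$, contradicting Theorem 1. So maximizers are vertices, and Theorem 1 identifies them; conversely these adjacency matrices attain the bound. $\blacksquare$

**Proof of Theorem 3.** The diagonal becomes negligible after blowing up $A$. Let $M\ge2$ and let $J_M$ be the all-ones matrix of order $M$. The eigenvalues of $A\otimes J_M$ are the $M\lambda_i(A)$ and $0$, so its spread is at least $M\,s(A)$. Replace its diagonal by zeros, i.e. subtract a diagonal matrix $D$ with $0\preceq D\preceq I$. This lowers the largest eigenvalue by at most $1$ and does not raise the smallest. By Theorem 2 in order $nM$,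
$$M\,s(A)-1\le\sqrt{\tfrac43(n^2M^2-nM+1)} .$$
Divide by $M$ and let $M\to\infty$ to get $s(A)\le\frac2{\sqrt3}n$.

For equality take first $n=3$ and the matrix $J_3-e_3e_3^T$, which has all entries $1$ except a $0$ in the last diagonal place. The vector $(1,-1,0)$ gives the eigenvalue $0$; vectors $(\alpha,\alpha,\beta)$ give $\ell\alpha=2\alpha+\beta$, $\ell\beta=2\alpha$, so $\ell^2-2\ell-2=0$ and $\ell=1\pm\sqrt3$. The spread is $2\sqrt3=\frac2{\sqrt3}\cdot3$. For $n=3M$, tensoring with $J_M$ gives the eigenvalues $M(1\pm\sqrt3)$ and $0$, so the spread is $2\sqrt3\,M=\frac2{\sqrt3}\cdot3M$. $\blacksquare$
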